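# A Liouville theorem for elliptic Schrödinger systems with strictly copositive matrices

Throughout, "solution" means $C^2$ solution, "positive" means that every component is positive at every point, $q>0$ and $p=2q+1>1$. The system is
$$-\Delta u_i=u_i^{q}\sum_{j=1}^m\beta_{ij}\,u_j^{q+1}\quad\text{in }\mathbb R^n,\qquad i=1,\dots,m, \tag{1}$$
for $U=(u_1,\dots,u_m)$ and a real $m\times m$ matrix $B=(\beta_{ij})$. We write $f_i(u)=u_i^q\sum_j\beta_{ij}u_j^{q+1}$, which is homogeneous of degree $p$, and $p_S=\frac{n+2}{n-2}$ if $n\ge3$, $p_S=\infty$ if $n\le 2$. The system has the *Liouville property* if it has no positive bounded solution.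

The case we are after is the cubic one in three dimensions, $q=1$, $n=3$, that is, $-\Delta u_i=u_i\sum_j\beta_{ij}u_j^2$ in $\mathbb R^3$.

## 1. One equation, and matrices with nonnegative entries

Suppose all $\beta_{ij}\ge0$ and all $\beta_{ii}>0$. Then every component of a positive solution satisfies, by itself, $-\Delta u_i\ge\beta_{ii}u_i^{p}$: the other terms only help. So the question is settled by a scalar inequality.

**Lemma 1 (classical).** Let $a>0$, $p>1$, $p(n-2)\le n$. There is no positive $v\in C^2(\mathbb R^n)$ with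
$$-\Delta v\ge a v^p . \tag{2}$$

*Proof.* The plan is to average over spheres and study an ordinary differential inequality. Let $\bar v(r)$ be the mean of $v$ over $\partial B_r$ (for $n=1$, $\bar v(r)=\frac12(v(r)+v(-r))$), and let $g(r)=-r^{n-1}\bar v'(r)$. The divergence theorem gives $r^{n-1}\bar v'(r)=\omega^{-1}\int_{B_r}\Delta v$ with $\omega$ the area of the unit sphere. Hence $g(0)=0$ and, using (2) and Jensen's inequality $\overline{v^p}\ge\bar v^p$,
$$g'(r)=-r^{n-1}\,\overline{\Delta v}(r)\ \ge\ a\,r^{n-1}\,\bar v(r)^p>0 .$$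
So $g$ is positive and increasing on $(0,\infty)$.

*If $n\le2$:* $\bar v(r)=\bar v(1)-\int_1^r g(s)s^{1-n}ds\le\bar v(1)-g(1)\int_1^rs^{1-n}ds\to-\infty$, which contradicts $\bar v>0$.

*If $n\ge3$:* for $\rho>r$, since $\bar v(\rho)>0$ and $g$ increases,
$$\bar v(r)\ge\int_r^\rho g(s)s^{1-n}ds\ge g(r)\,\frac{r^{2-n}-\rho^{2-n}}{n-2}.$$
Let $\rho\to\infty$: $\bar v(r)\ge g(r)r^{2-n}/(n-2)$. Put this back into the inequality for $g'$. With $a'=a(n-2)^{-p}>0$ and $r\ge1$,
$$g'\ \ge\ a'\,g^p\,r^{\,n-1-p(n-2)}\ \ge\ a'\,g^p\,r^{-1},$$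
because $n-1-p(n-2)\ge-1$. Thus $(g^{1-p})'\le-(p-1)a'/r$, and $0<g(r)^{1-p}\le g(1)^{1-p}-(p-1)a'\log r$. The right side is negative for large $r$, a contradiction. $\square$

At the borderline $p=n/(n-2)$ the proof still works, because $\int dr/r$ diverges. For $n=3$ the borderline is $p=3$, exactly the cubic case. So for nonnegative entries and positive diagonal, the cubic system in $\mathbb R^3$ has no positive solution.

What changes when some off-diagonal $\beta_{ij}$ are negative? Then $-\Delta u_i$ has no sign, and no single component need satisfy (2).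

## 2. Strictly copositive matrices and the statements

**Definition.** $B$ is *copositive* if $\xi^TB\xi\ge0$ for all $\xi\in[0,\infty)^m$, and *strictly copositive* if $\xi^TB\xi>0$ for all $\xi\in[0,\infty)^m\setminus\{0\}$.

Taking $\xi=e_i$ gives $\beta_{ii}>0$. A principal submatrix of a strictly copositive matrix is again strictly copositive (use $\xi$ supported on the chosen indices).

*Example.* A symmetric $2\times2$ matrix is strictly copositive if and only if $\beta_{11},\beta_{22}>0$ and $\beta_{12}>-\sqrt{\beta_{11}\beta_{22}}$. Indeed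
$$\xi^TB\xi=\big(\sqrt{\beta_{11}}\,\xi_1-\sqrt{\beta_{22}}\,\xi_2\big)^2+2\big(\beta_{12}+\sqrt{\beta_{11}\beta_{22}}\big)\xi_1\xi_2 .$$
If the condition holds, this is positive when $\xi_1\xi_2>0$, and on the axes it is positive because the diagonal is. If $\beta_{12}\le-\sqrt{\beta_{11}\beta_{22}}$, the choice $\xi_i=\beta_{ii}^{-1/2}$ gives a value $\le0$. So $\begin{pmatrix}1&5\\5&1\end{pmatrix}$ is strictly copositive without being positive definite.

*Why the condition is natural.* Let $B=\begin{pmatrix}1&-1\\-1&1\end{pmatrix}$, copositive but not strictly. Then the constants $u_1=u_2=1$ solve (1) for every $q$ and $n$, so the Liouville property fails.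

The paper "Liouville-Type Theorems For Elliptic Schrödinger Systems Associated With Copositive Matrices" has this result: if $m,n\ge3$, $q>0$ and $2q+1<n/(n-2)$, then (1) has no positive bounded solution for any real symmetric strictly copositive $B$. The case $q=1$, $n=3$ has $2q+1=3=n/(n-2)$, exactly on the excluded borderline, and the problem posed is whether nonexistence holds there for all $m\ge 3$. It does.

**Theorem 1.** Let $m\ge1$ and let $B$ be a real $m\times m$ matrix with $\xi^TB\xi>0$ for all $\xi\in[0,\infty)^m\setminus\{0\}$. Then $-\Delta u_i=u_i\sum_j\beta_{ij}u_j^2$ has no positive classical solution in $\mathbb R^3$, bounded or not.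

Neither symmetry of $B$ nor boundedness of $U$ is assumed.

**Theorem 2.** Let $m,n\ge1$, $q>0$, $p(n-2)\le n$, and let $B$ be as in Theorem 1 (symmetry not assumed). Then there is no positive $C^2$ solution in $\mathbb R^n$ of
$$-\Delta u_i\ \ge\ u_i^q\sum_j\beta_{ij}u_j^{q+1},\qquad i=1,\dots,m. \tag{3}$$
Conversely, if $n\ge3$ and $p>n/(n-2)$, then for *every* real $B$ system (3) has a positive bounded solution.

**Theorem 3.** Let $m\ge1$ and let $B$ be symmetric and strictly copositive. Then (1) has no positive bounded solution if $n\le4$ and $p<p_S$, or if $n\ge5$ and $p<\frac{n-1}{n-3}$. For $n\le4$ the exponent range is optimal: for $n\ge3$, $p\ge p_S$ and $B=I$, (1) has positive bounded solutions.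

**Corollary 4.** Let $q=1$, $n=3$, and let $B$ be symmetric and copositive. Then (1) has only the trivial nonnegative classical solution if and only if $B$ is strictly copositive.

## 3. Linear combinations and the Euclidean norm as test functions

We look for a function $\Phi$ on $(0,\infty)^m$ such that $v=\Phi(U)$ satisfies (2). Note the chain rule
$$-\Delta\Phi(U)=-\sum_{k=1}^nD^2\Phi(\partial_kU,\partial_kU)-\sum_i\partial_i\Phi(U)\,\Delta u_i .$$
If $\Phi$ is smooth and concave with $\partial_i\Phi\ge0$, and $-\Delta u_i\ge f_i(U)$, then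
$$-\Delta\Phi(U)\ \ge\ \nabla\Phi(U)\cdot f(U). \tag{4}$$

**The sum.** Take $q=1$, $m=2$, $B=\begin{pmatrix}1&-b\\-b&1\end{pmatrix}$ with $0<b<1$. For $s=u_1+u_2$,
$$-\Delta s=u_1^3+u_2^3-b\,u_1u_2(u_1+u_2)=s\,\big(u_1^2-(1+b)u_1u_2+u_2^2\big)\ \ge\ s\,\tfrac{1-b}2(u_1^2+u_2^2)\ \ge\ \tfrac{1-b}4\,s^3 .$$
Lemma 1 rules out positive solutions in $\mathbb R^3$, for exactly the $b\in(0,1)$ that make $B$ strictly copositive. This is encouraging, so try $c\cdot U=\sum_ic_iu_i$ with $c\ge0$, $c\neq 0$, for larger $m$.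

**Where it stops: $m=3$.** Let $\zeta=(1,1,-1)^T$ and $B=\zeta\zeta^T+\varepsilon I$, $\varepsilon>0$. This $B$ is even positive definite. For $q=1$,
$$c\cdot f(u)=Q_c(u)+\varepsilon\sum_ic_iu_i^3,\qquad Q_c(u)=(c_1u_1+c_2u_2-c_3u_3)(u_1^2+u_2^2-u_3^2).$$
We claim that for small $\varepsilon$, *every* choice of $c$ makes $c\cdot f$ negative somewhere in $(0,\infty)^3$.

First, no $c\ge0$, $c\ne0$, has $Q_c\ge0$ on $[0,\infty)^3$. Fix $(u_1,u_2)\ne0$ and let $u_3$ vary. The second factor changes sign, from $+$ to $-$, at $u_3=\sqrt{u_1^2+u_2^2}$, so the first factor must vanish there: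
$$c_1u_1+c_2u_2=c_3\sqrt{u_1^2+u_2^2}.$$
The choices $(1,0)$ and $(0,1)$ give $c_1=c_2=c_3$; then $(1,1)$ gives $2c_3=\sqrt2\,c_3$, so $c=0$.

Second, normalize $\sum c_i=1$. The function $h(c)=\min\{Q_c(u):u\ge0,|u|=1\}$ is continuous and negative on the simplex, so $h\le-h_0<0$ there. On $|u|=1$ we have $\varepsilon\sum c_iu_i^3\le\varepsilon$. If $\varepsilon<h_0$, then $c\cdot f<0$ at a minimizer of $Q_c$, and by continuity at a nearby point of $(0,\infty)^3$. So no linear combination gives a pointwise inequality $-\Delta(c\cdot U)\ge\delta(c\cdot U)^3$ from the equations alone.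

**The Euclidean norm.** Strict copositivity concerns $\sum\beta_{ij}u_i^{q+1}u_j^{q+1}=u\cdot f(u)$. To produce it we need $\nabla\Phi$ parallel to $u$, for example $\Phi=\frac12|u|^2$. But then
$$-\Delta\tfrac12|U|^2=U\cdot f(U)-|\nabla U|^2 :$$
$\Phi$ is convex, and the gradient term has the wrong sign. Passing to $|U|$ does not help, as $|u|$ is also convex.

So a linear $\Phi$ has harmless curvature but pairs badly with $f$, and the norm pairs well but has the wrong curvature.

## 4. The geometric mean, and the proof of Theorem 1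

The trouble with linear $\Phi$ is the factor $u_i^q$ in front of $f_i$. We cancel it: choose $\partial_i\Phi=c_iu_i^{-q}$ up to a common factor. Then $\nabla\Phi\cdot f$ becomes a multiple of
$$\sum_ic_i\sum_j\beta_{ij}u_j^{q+1}=\sum_jb_ju_j^{q+1},\qquad b_j=\sum_ic_i\beta_{ij},$$
and it is enough to have all $b_j>0$. For $q=1$ this means $\Phi=\sum c_i\log u_i$, which is concave. Since (2) concerns positive functions, we exponentiate and must check that concavity survives.

First we find the weights. This is the only place where the hypothesis on $B$ enters.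

**Lemma 2.** If $\xi^TB\xi>0$ on $[0,\infty)^m\setminus\{0\}$, there is $c\in(0,\infty)^m$ with $\sum_ic_i=1$ and $b_j=\sum_ic_i\beta_{ij}>0$ for all $j$.

*Proof.* Let $\Sigma=\{x\in[0,\infty)^m:\sum x_i=1\}$. We want $x\in \Sigma$ with $B^Tx\in(0,\infty)^m$. Suppose there is none. Then the compact convex set $\{B^Tx:x\in \Sigma\}$ and the open convex set $(0,\infty)^m$ are disjoint, and the separation theorem gives $y\neq0$ with
$$y\cdot B^Tx\le y\cdot z\qquad\text{for all }x\in \Sigma,\ z\in(0,\infty)^m .$$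
If some $y_i<0$, letting $z_i\to\infty$ makes the right side tend to $-\infty$, which is impossible; so $y\ge0$. Letting $z\to0$ gives $y\cdot B^Tx\le0$ on $\Sigma$. Take $x=y/\sum y_i$: $y\cdot B^Ty=y^TBy\le0$ with $y\ge0$, $y\ne0$, a contradiction. So some $x\in \Sigma$ has $B^Tx>0$. Finally $c=(1-\epsilon)x+\frac\epsilon m(1,\dots,1)$ has positive entries and sum $1$, and $B^Tc>0$ for small $\epsilon>0$. $\square$

*Example.* For $B=\zeta\zeta^T+\varepsilon I$ of Section 3, $c=(\frac14,\frac14,\frac12)$ satisfies $\zeta\cdot c=0$, so $b=B^Tc=\varepsilon c>0$.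

**Proof of Theorem 1.** Let $U$ be a positive solution, $q=1$, $n=3$. Take $c,b$ from Lemma 2 and $\delta=\min_jb_j>0$. Put
$$\Psi=\sum_ic_i\log u_i,\qquad v=e^\Psi=\prod_iu_i^{c_i}>0,\qquad P_i=\frac{\nabla u_i}{u_i}.$$
Since $\Delta\log u_i=\frac{\Delta u_i}{u_i}-|P_i|^2$,
$$-\Delta\Psi=\sum_ic_i|P_i|^2+\sum_ic_i\sum_j\beta_{ij}u_j^2=\sum_ic_i|P_i|^2+\sum_jb_ju_j^2 .$$
From $\Delta e^\Psi=e^\Psi(\Delta\Psi+|\nabla\Psi|^2)$ and $\nabla\Psi=\sum c_iP_i$,
$$-\Delta v=v\Big(\sum_jb_ju_j^2+\sum_ic_i|P_i|^2-\Big|\sum_ic_iP_i\Big|^2\Big)\ \ge\ v\sum_jb_ju_j^2 ,$$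
because $\sum c_i=1$ and $|\cdot|^2$ is convex. A weighted geometric mean is at most the maximum, so $\sum_jb_ju_j^2\ge\delta(\max_ju_j)^2\ge\delta v^2$. Hence $-\Delta v\ge\delta v^3$ in $\mathbb R^3$ with $v>0$. Here $p(n-2)=3=n$, and Lemma 1 says that such a $v$ does not exist. $\square$

So the assertion of the problem is true.

## 5. Power means, and the nonexistence part of Theorem 2

For general $q$, integrating $\partial_i\Phi=c_iu_i^{-q}$ and making the result $1$-homogeneous gives a power mean.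

**Lemma 3.** Let $c_i>0$, $\sum_ic_i=1$. On $(0,\infty)^m$ put
$$N(u)=\Big(\sum_ic_iu_i^{1-q}\Big)^{1/(1-q)}\ (q\ne1),\qquad N(u)=\prod_iu_i^{c_i}\ (q=1).$$
Then $N$ is smooth, $1$-homogeneous and concave, $\min_iu_i\le N\le\max_iu_i$, and $\partial_iN=c_i(N/u_i)^q>0$. Hence
$$\nabla N\cdot f=N^q\sum_jb_ju_j^{q+1},\qquad b_j=\sum_ic_i\beta_{ij}.$$

*Proof.* Smoothness, homogeneity and the bounds are clear, since $N$ is a mean with weights of sum $1$. For $q\neq1$,
$$\partial_iN=\tfrac1{1-q}\Big(\sum_kc_ku_k^{1-q}\Big)^{q/(1-q)}(1-q)c_iu_i^{-q}=c_iN^qu_i^{-q};$$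
for $q=1$, $\partial_iN=c_iN/u_i$. Multiplying by $f_i$ and summing gives the last formula.

*Concavity.* Put $s=1-q$, $\pi_i=c_iu_i^sN^{-s}$, so $\sum\pi_i=1$. For a direction $h$ let $y_i=h_i/u_i$ and $\bar y=\sum_i\pi_iy_i$. Then
$$DN(h)=\sum_ic_iN^qu_i^{-q}h_i=N\sum_i\pi_iy_i=N\bar y .$$
Differentiate once more in the direction $h$. We have $D\pi_i(h)=\pi_i\big(sy_i-s\,DN(h)/N\big)=s\pi_i(y_i-\bar y)$ and $Dy_i(h)=-h_i^2/u_i^2=-y_i^2$. So
$$D^2N(h,h)=N\Big[\bar y^2+s\Big(\sum_i\pi_iy_i^2-\bar y^2\Big)-\sum_i\pi_iy_i^2\Big]=-qN\Big(\sum_i\pi_iy_i^2-\bar y^2\Big)\le0,$$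
since the last bracket is a variance. For $q=1$ the computation holds with $s=0$, $\pi=c$. $\square$

**Proof of Theorem 2, nonexistence.** Let $U$ be a positive solution of (3), with $c,b$ from Lemma 2, $N$ from Lemma 3, $\delta=\min_jb_j$. By (4), $v=N(U)>0$ satisfies
$$-\Delta v\ \ge\ N^q\sum_jb_ju_j^{q+1}\ \ge\ \delta N^q(\max_ju_j)^{q+1}\ \ge\ \delta N^{2q+1}=\delta v^p .$$
If $p(n-2)\le n$, this contradicts Lemma 1. $\square$

## 6. Explicit supersolutions above $n/(n-2)$

**Proof of Theorem 2, converse.** Let $n\ge3$, $p>n/(n-2)$, $k=\frac1{p-1}$, $w=(1+r^2)^{-k}$ with $r=|x|$. Then $w'=-2kr(1+r^2)^{-k-1}$, and $\Delta w=w''+\frac{n-1}rw'$ gives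
$$\Delta w=(1+r^2)^{-k-2}\big[-2kn(1+r^2)+4k(k+1)r^2\big],$$
so
$$-\Delta w=(1+r^2)^{-k-2}\big[2kn+2k(n-2-2k)r^2\big].$$
The condition $p>n/(n-2)$ says $2k<n-2$. With $c_0=\min\{2kn,\,2k(n-2-2k)\}>0$ the bracket is at least $c_0(1+r^2)$. Since $pk=\frac p{p-1}=k+1$,
$$-\Delta w\ge c_0(1+r^2)^{-k-1}=c_0w^p .$$
Let $u_i=\varepsilon w$ for all $i$ and $M=\max(0,\max_i\sum_j\beta_{ij})$. Then $f_i(U)=\varepsilon^pw^p\sum_j\beta_{ij}\le\varepsilon^pMw^p$, and because $p>1$ we have $c_0\varepsilon\ge\varepsilon^pM$ for small $\varepsilon>0$. So $-\Delta u_i\ge c_0\varepsilon w^p\ge f_i(U)$, with $U$ positive and bounded. $\square$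

## 7. Nonnegative solutions and degenerate copositive matrices

**Proof of Corollary 4.** *Let $B$ be strictly copositive and let $U\ge0$ solve (1).* We reduce to positive solutions. On a ball, $u_i\ge0$ satisfies $-\Delta u_i+Ku_i=u_i\big(K+\sum_j\beta_{ij}u_j^2\big)\ge0$ once $K\ge0$ exceeds the supremum of $|\sum_j\beta_{ij}u_j^2|$ there. By the strong maximum principle, on each ball $u_i$ is either identically $0$ or positive. Since any two points lie in a common ball, the same alternative holds on $\mathbb R^3$. If some components are nonzero, they form a positive solution of the system for a principal submatrix of $B$, which is strictly copositive. Theorem 1, valid for all $m\ge1$, excludes this. So $U\equiv0$.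

*Let $B$ be copositive but not strictly copositive.* Choose $\xi\ge0$, $\xi\ne0$, with $\xi^TB\xi=0$. Then $\xi$ minimizes the quadratic form on $[0,\infty)^m$. In a coordinate with $\xi_i>0$ we may move both ways, so the derivative $2(B\xi)_i$ vanishes (here $B$ is symmetric). The constants $u_i=\xi_i^{1/2}$ satisfy $u_i\sum_j\beta_{ij}u_j^2=\xi_i^{1/2}(B\xi)_i=0=-\Delta u_i$ and are not all zero. $\square$

**Remark.** For *positive* solutions, a converse needs some further hypothesis on $B$. For $B=-I$ the system decouples into $\Delta u_i=u_i^p$, which has no positive entire solution (Keller, Osserman 1957), yet $-I$ is not strictly copositive. For bounded $u$ this is quick. Fix $x_0$ and $\epsilon>0$. The function $u-\epsilon|x-x_0|^2$ has a maximum at some $y$, where $u(y)\ge u(x_0)$ and $\Delta u(y)\le2n\epsilon$. So $u(x_0)^p\le u(y)^p=\Delta u(y)\le2n\epsilon$ for every $\epsilon$, and $u(x_0)\le0$.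

## 8. A concave function comparable to $|u|$

We turn to Theorem 3. By Theorem 2 we may assume $n\ge3$ and $p>n/(n-2)$. Section 6 shows that inequalities alone no longer suffice. We must use the equations, through the identity of Pohozaev, and for that we need integral bounds on the whole of $|U|$.

Let us record what the hypotheses now give.

* If $n=3$, then $3<p<5$, so $q>1$.
* If $n=4$, then $2<p<3$, so $q<1$; here $\frac{n-1}{n-3}=3=p_S$.
* If $n\ge5$, then $p<\frac{n-1}{n-3}\le2$, so $q<1$; and $\frac{n-1}{n-3}<\frac{n+2}{n-2}$, since $(n+2)(n-3)-(n-1)(n-2)=2n-8>0$.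

So in all cases $q\ne1$ and $p<p_S$, and $p<\frac{n-1}{n-3}$ when $n\ge4$.

For $q>1$ the function $N$ does not control $|u|$: for $m=2$ and $u=(1,t)$, $t\to0$, we have $N(u)\le c_2^{-1/(q-1)}t\to0$. The singleton mean $u_1$ would see the first component, but $\nabla u_1\cdot f=f_1$ can be negative. At $u=(t,1)$ with $\beta_{12}<0$ it is about $-|\beta_{12}|t^q$. However, at that point the full mean contributes $N^q\sum_jb_ju_j^{q+1}\ge b_2t^q$, of the same order. So a large multiple of the full mean beats the bad singleton. The next proposition does this over all index sets.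

**Proposition 5.** Let $q\ne1$ and let $B$ be strictly copositive (symmetry not needed). There are a smooth concave $1$-homogeneous $\Phi$ on $(0,\infty)^m$ with $\partial_i\Phi\ge0$, and constants $C,c>0$, such that
$$C^{-1}|u|\le\Phi(u)\le C|u|,\qquad\nabla\Phi(u)\cdot f(u)\ge c|u|^p .$$

*Proof.* **Case $q<1$.** Take $\Phi=N$ with the weights of Lemma 2. Then $N\le\max_iu_i$, and $\sum c_iu_i^{1-q}\ge(\min_i c_i)(\max_i u_i)^{1-q}$ gives $N\ge(\min_ic_i)^{1/(1-q)}\max_iu_i$. So $N$ is comparable to $|u|$, and $\nabla N\cdot f=N^q\sum_jb_ju_j^{q+1}\ge c|u|^{q}|u|^{q+1}=c|u|^p$.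

**Case $q>1$: the building blocks.** For each nonempty $I\subset\{1,\dots,m\}$ the submatrix $(\beta_{ij})_{i,j\in I}$ is strictly copositive. Lemma 2 gives $c^I\in(0,\infty)^I$ with $\sum_{i\in I}c_i^I=1$ and $b_j^I:=\sum_{i\in I}c_i^I\beta_{ij}>0$ for $j\in I$. For $j\notin I$ define $b_j^I$ by the same formula; its sign is arbitrary. Let
$$N_I(u)=\Big(\sum_{i\in I}c_i^Iu_i^{1-q}\Big)^{-1/(q-1)},\qquad T_I:=\nabla N_I\cdot f=N_I^q\sum_{j=1}^mb_j^Iu_j^{q+1},$$
where $N_I$ is concave and the formula for $T_I$ holds by Lemma 3. Keeping only the term with the smallest $u_i$ in the sum gives the upper bound in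
$$\min_{i\in I}u_i\le N_I\le\kappa\min_{i\in I}u_i,\qquad\kappa=\max_{I,\,i\in I}(c_i^I)^{-1/(q-1)} .$$
Let $b_*>0$ be a lower bound for all $b_j^I$ with $j\in I$, and $b^*$ an upper bound for all $|b_j^I|$. Fix $\eta\in(0,1)$ with $mb^*\eta^{q+1}\le b_*/2$.

**The candidate.** Put $\Phi=\sum_I\Lambda^{|I|}N_I$ with $\Lambda\ge1$ to be chosen. It is smooth, concave, $1$-homogeneous, with $\partial_i\Phi\ge0$. Since $N_{\{i\}}=u_i$ and $N_I\le|u|$, $\Phi$ is comparable to $|u|$. We have $\nabla\Phi\cdot f=\sum_I\Lambda^{|I|}T_I$, homogeneous of degree $p$. So we may assume $\max_iu_i=1$, and it suffices to find a positive lower bound.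

**Good sets.** For $t\in(0,\eta]$ let $I_t=\{i:u_i\ge t\}$. It contains an index with $u_i=1$, and $u_j<t\le\eta$ for $j\notin I_t$. Hence the sum in $T_{I_t}$ is at least $b_*-mb^*\eta^{q+1}\ge b_*/2$, and since $N_{I_t}\ge\min_{I_t}u_i\ge t$,
$$T_{I_t}\ge\tfrac{b_*}2\,t^q>0 .$$

**Each bad set is beaten by a larger good set.** Let $T_J<0$ and $t=\min(\eta,\min_{i\in J}u_i)$. Then $J\subset I_t$, and $J\ne I_t$ because $T_{I_t}>0$; so $|I_t|\ge|J|+1$. Also $\min_Ju_i\le t/\eta$: if $t=\min_Ju_i$ this holds since $\eta<1$, and if $t=\eta$ it says $\min_Ju_i\le1$. Therefore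
$$|T_J|\le N_J^q\,mb^*\le mb^*\kappa^q(t/\eta)^q\le M\,T_{I_t},\qquad M=\frac{2mb^*\kappa^q}{b_*\eta^{q}} .$$
With $S_+=\sum_{T_I>0}\Lambda^{|I|}T_I$ we get
$$\Lambda^{|J|}|T_J|\le\frac M\Lambda\,\Lambda^{|I_t|}T_{I_t}\le\frac M\Lambda\,S_+ .$$

**Conclusion.** There are at most $2^m$ bad sets. With $\Lambda=\max(1,2^{m+1}M)$ their total is at most $S_+/2$ in absolute value. Hence $\nabla\Phi\cdot f\ge\frac12S_+\ge\frac12T_{I_\eta}\ge\frac{b_*}4\eta^q$. $\square$

## 9. Pohozaev's identity on well-chosen spheres: nonexistence in Theorem 3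

Let $B$ be symmetric and strictly copositive, $n$ and $p$ as in Theorem 3 with $n\ge3$, $p>n/(n-2)$, and suppose $U$ is a positive bounded solution of (1). Below, $C,c>0$ do not depend on the scale $R$ (they may depend on $U$); $C_\varepsilon$ may also depend on a small $\varepsilon$ to be fixed at the end.

We use these textbook facts.

* *Calderón–Zygmund* (Gilbarg–Trudinger, *Elliptic PDE of Second Order*, Thm 9.11): for $1<s<\infty$, $\|V\|_{W^{2,s}(B_2)}\le C_s(\|\Delta V\|_{L^s(B_4)}+\|V\|_{L^s(B_4)})$.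
* *Sobolev* on a sphere $S=\partial B_r\subset\mathbb R^n$, of dimension $n-1$: $W^{1,s}(S)\subset L^{s^*}(S)$ with $\frac1{s^*}=\frac1s-\frac1{n-1}$ if $1\le s<n-1$, and $W^{1,s}(S)\subset L^\infty(S)$ if $s>n-1$. The constants are uniform for $r\in(1,2)$, by scaling.
* *Interpolation*: if $\frac1s=\frac{1-\tau}{s_0}+\frac\tau{s_1}$ with $\tau\in[0,1]$, then $\|w\|_{L^s}\le\|w\|_{L^{s_0}}^{1-\tau}\|w\|_{L^{s_1}}^\tau$.

**Step 1 (an $L^p$ bound at every scale).** The purpose is to bound $\int|U|^p$ by testing the inequality of Proposition 5. By (4), $-\Delta\Phi(U)\ge c|U|^p$. Let $\chi$ be a standard cutoff, $\chi=1$ on $B_{4R}$, supported in $B_{8R}$, and $\psi=\chi^k$ with $k=\frac{2p}{p-1}>2$. Then $\psi\in C^2$ and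
$$|\Delta\psi|=\big|k\chi^{k-1}\Delta\chi+k(k-1)\chi^{k-2}|\nabla\chi|^2\big|\le CR^{-2}\chi^{k-2}=CR^{-2}\psi^{1/p},$$
because $k-2=\frac2{p-1}=\frac kp$. Integrating by parts and using $\Phi\le C|u|$ and Hölder,
$$c\int|U|^p\psi\le-\int\Phi(U)\Delta\psi\le CR^{-2}\int|U|\psi^{1/p}\le CR^{-2+n(p-1)/p}\Big(\int|U|^p\psi\Big)^{1/p}.$$
Hence $\int_{B_{4R}}|U|^p\le CR^{\,n-\frac{2p}{p-1}}$. Rescale: $V(y)=R^{2/(p-1)}U(Ry)$ solves the same system, since $\frac2{p-1}+2=\frac{2p}{p-1}$, and
$$\int_{B_4}|V|^p\,dy\le C,\qquad\|V\|_\infty\le CR^{2/(p-1)} . \tag{5}$$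

**Step 2 (scales without sudden growth).** The purpose is to choose $R$ so that the $L^{p+1}$ mass on $B_4$ is comparable to that on $B_1$. Let $G(R)=\int_{B_R}|U|^{p+1}$. As $U$ is bounded, $G(R)\le CR^n$; and $G(R)\ge G(1)>0$ for $R\ge1$. There are arbitrarily large $R$ with $G(4R)\le4^{n+1}G(R)$. Otherwise, for some $R_0\geq 1$, $G(4^jR_0)\ge4^{(n+1)j}G(R_0)$ for all $j$, against $G(R)\le CR^n$. From now on $R$ is such a scale. Put
$$K=\int_{B_1}|V|^{p+1}dy=R^\alpha G(R),\qquad\alpha=\frac{2(p+1)}{p-1}-n .$$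
We have $\alpha>0$, since $2(p+1)>n(p-1)$ is the same as $p(n-2)<n+2$, i.e. $p<p_S$. Thus
$$K\ge cR^\alpha\to\infty,\qquad\int_{B_4}|V|^{p+1}dy=R^\alpha G(4R)\le CK . \tag{6}$$
We take $R$ so large that $K\ge1$. The goal is to show $K\le CK^{1-\theta}+C$ with $\theta>0$ fixed.

**Step 3 (Pohozaev).** The purpose is to bound $K$ by an integral over a sphere. By symmetry of $B$, $f=\nabla F$ with
$$F(u)=\frac1{p+1}\sum_{i,j}\beta_{ij}u_i^{q+1}u_j^{q+1},\qquad u\cdot f=(p+1)F,$$
since $2(q+1)=p+1$. Strict copositivity, applied to $\xi_i=u_i^{q+1}$, and compactness give $c|u|^{p+1}\le F(u)\le C|u|^{p+1}$.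

Multiply $-\Delta V=\nabla F(V)$ by $y\cdot\nabla V$ (componentwise, summed) and integrate over $B_r$. The right side gives
$$\int_{B_r}y\cdot\nabla(F(V))=r\int_{\partial B_r}F(V)-n\int_{B_r}F(V).$$
On the left, $\nabla v\cdot\nabla(y\cdot\nabla v)=|\nabla v|^2+y\cdot\nabla\frac{|\nabla v|^2}2$, so
$$\int_{B_r}-\Delta V\cdot(y\cdot\nabla V)=\Big(1-\frac n2\Big)\int_{B_r}|\nabla V|^2+\frac r2\int_{\partial B_r}|\nabla V|^2-r\int_{\partial B_r}|V_r|^2 .$$
Multiplying the system by $V$ instead gives $\int_{B_r}|\nabla V|^2=(p+1)\int_{B_r}F(V)+\int_{\partial B_r}V\cdot V_r$. Combining the three,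
$$\Big(n-\tfrac{(n-2)(p+1)}2\Big)\int_{B_r}F(V)=\int_{\partial B_r}\Big[rF(V)+r|V_r|^2-\tfrac r2|\nabla V|^2+\tfrac{n-2}2V\cdot V_r\Big]d\sigma . \tag{7}$$
This holds for every nonnegative $C^2$ solution on a closed ball $\overline{B_r}$ and every $p>1$. Here $p<p_S$ makes the coefficient on the left positive. As $K\le C\int_{B_r}F(V)$ for $r\in(1,2)$,
$$K\le C\int_{\partial B_r}\big(|V|^{p+1}+|\nabla V|^2+|V|^2\big)d\sigma,\qquad 1<r<2 . \tag{8}$$

**Step 4 (choice of the sphere).** The purpose is to pick $r$ on which $V$, $\nabla V$, $D^2V$ obey two bounds: one in $L^a$, $a=\frac{p+1}p$, coming from (6), and one slightly above $L^1$, coming from (5). The bound (5) gives $\Delta V\in L^1$ uniformly, but Calderón–Zygmund needs an exponent above $1$; we pay with a small power of $\|V\|_\infty$.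

Let $\varepsilon>0$ be small, in particular $1+\varepsilon\le p$, and let $A=\{1<|y|<2\}$. We have $|\Delta V|\le C|V|^p$. First, as $pa=p+1$ and $a\le p+1$,
$$\|V\|_{W^{2,a}(A)}^a\le C\int_{B_4}(|V|^{p+1}+1)\le CK .$$
Second,
$$\int_{B_4}|V|^{p(1+\varepsilon)}\le\|V\|_\infty^{p\varepsilon}\int_{B_4}|V|^p\le C\|V\|_\infty^{p\varepsilon},\qquad\int_{B_4}|V|^{1+\varepsilon}\le\int_{B_4}(|V|^p+1)\le C .$$
By (5) and (6), $\|V\|_\infty\le CR^{2/(p-1)}\le CK^{2/((p-1)\alpha)}$, so with $\gamma=\frac{2p}{(p-1)\alpha}$,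
$$\|V\|^{1+\varepsilon}_{W^{2,1+\varepsilon}(A)}\le C_\varepsilon(\|V\|_\infty^{p\varepsilon}+1)\le C_\varepsilon K^{\gamma\varepsilon}.$$
Now set, for $s=a$ and $s=1+\varepsilon$, $h_s(r)=\int_{\partial B_r}(|D^2V|^s+|\nabla V|^s+|V|^s)d\sigma$. By Fubini $\int_1^2h_s\,dr$ is at most a constant times the respective bound $X_s$, and by Chebyshev the set of $r\in(1,2)$ with $h_s(r)>3\int_1^2h_s$ has measure at most $\frac13$. So some $r\in(1,2)$ is good for both. Fix it and let $S=\partial B_r$. Each $w\in\{D^2V,\nabla V,V\}$ satisfies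
$$\|w\|_{L^a(S)}\le CK^{1/a},\qquad\|w\|_{L^{1+\varepsilon}(S)}\le C_\varepsilon K^{\gamma\varepsilon} \tag{9}$$
(the power $\frac1{1+\varepsilon}$ is dropped because $K\ge1$). The tangential derivatives of $\nabla V|_S$ and $V|_S$ are bounded by $|D^2V|$ and $|\nabla V|$. So (9) bounds $\nabla V$ and $V$ in $W^{1,a}(S)$ and $W^{1,1+\varepsilon}(S)$.

**Step 5 ($n=3$).** In dimension $n-1=2$ the second bound in (9) alone controls everything. Sobolev gives $W^{1,1+\varepsilon}(S)\subset L^l(S)$ with $l=\frac{2(1+\varepsilon)}{1-\varepsilon}>2$. Apply it to $\nabla V$ and to $V$: both are bounded in $L^l(S)$ by $C_\varepsilon K^{\gamma\varepsilon}$. So $V$ is bounded in $W^{1,l}(S)\subset L^\infty(S)$, and $\|V\|_{L^\infty(S)}\le C_\varepsilon K^{\gamma\varepsilon}$. As $l>2$, $\|\nabla V\|_{L^2(S)}\le C\|\nabla V\|_{L^l(S)}$. The right side of (8) is at most $C_\varepsilon K^{(p+1)\gamma\varepsilon}$. Fix $\varepsilon$ with $(p+1)\gamma\varepsilon\le\frac12$: then $K\le CK^{1/2}$,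 so $K$ is bounded, against $K\to\infty$ in (6).

**Step 6 ($n\ge4$).** Now both bounds in (9) are needed, and we interpolate between them. First, $a<\frac{n-1}2$: for $n=4$, $p>2$ gives $a=1+\frac1p<\frac32$; for $n\ge5$, $a<2\le\frac{n-1}2$. Define
$$\frac1{a^*}=\frac1a-\frac1{n-1},\quad\frac1b=\frac1a-\frac2{n-1},\quad\frac1l=\frac1{1+\varepsilon}-\frac1{n-1},\quad\frac1\lambda=\frac1{1+\varepsilon}-\frac2{n-1}.$$
All are positive for small $\varepsilon$ (for $\lambda$, the value at $\varepsilon=0$ is $\frac{n-3}{n-1}$). Apply Sobolev to $\nabla V$ and $V$ to get both in $L^{a^*}(S)$ and in $L^l(S)$. This bounds $V$ in $W^{1,a^*}(S)$ and $W^{1,l}(S)$, where $a^*,l<n-1$ because $\frac1b,\frac1\lambda>0$. Apply Sobolev once more to $V$: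
$$\|\nabla V\|_{L^{a^*}(S)}+\|V\|_{L^b(S)}\le CK^{1/a},\qquad\|\nabla V\|_{L^l(S)}+\|V\|_{L^\lambda(S)}\le C_\varepsilon K^{\gamma\varepsilon}.$$

*Gradient term.* Define $\tau$ by $\frac12=\frac{1-\tau}l+\frac\tau{a^*}$. At $\varepsilon=0$ this reads $1-\frac1{n-1}-\tau\big(1-\frac1a\big)=\frac12$, and $1-\frac1a=\frac1{p+1}$, so
$$\tau_0=(p+1)\frac{n-3}{2(n-1)},\qquad\frac{2\tau_0}a=\frac{p(n-3)}{n-1}<1,$$
using $p<\frac{n-1}{n-3}$. Adding $p(n-3)<n-1$ and $n-3<n-1$ gives $\tau_0<1$; clearly $\tau_0>0$. As $\tau$ is continuous in $\varepsilon$, $\tau\in(0,1)$ for small $\varepsilon$, and interpolation gives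
$$\int_S|\nabla V|^2\le C_\varepsilon K^{2\tau/a+2\gamma\varepsilon}\le C_\varepsilon K^{1-\theta}$$
for some $\theta>0$ and all small enough $\varepsilon$.

*Function term.* Define $\nu$ by $\frac1{p+1}=\frac{1-\nu}\lambda+\frac\nu b$. At $\varepsilon=0$: $1-\frac2{n-1}-\frac\nu{p+1}=\frac1{p+1}$, so
$$\nu_0=(p+1)\frac{n-3}{n-1}-1 .$$
Since $p>\frac n{n-2}$, $p+1>\frac{2(n-1)}{n-2}$ and $\nu_0>\frac{2(n-3)}{n-2}-1=\frac{n-4}{n-2}\ge0$. Since $\frac{n-3}{n-1}<\frac1p$, $\nu_0<\frac{p+1}p-1=\frac1p<1$. The exponent that matters is $\frac{(p+1)\nu_0}a=p\nu_0<1$. By continuity and interpolation, for small $\varepsilon$,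
$$\int_S|V|^{p+1}\le C_\varepsilon K^{p\nu+(p+1)\gamma\varepsilon}\le C_\varepsilon K^{1-\theta},$$
decreasing $\theta>0$ if necessary. Finally $\int_S|V|^2\le C+\int_S|V|^{p+1}$.

Fix $\varepsilon$ so that all this holds. Then (8) gives $K\le CK^{1-\theta}+C$ with $\theta>0$ independent of $R$. Letting $R\to\infty$ along the scales of Step 2 contradicts $K\to\infty$. This proves the nonexistence part of Theorem 3. $\square$

## 10. Positive radial solutions for $p\ge p_S$

Let $n\ge3$, $p\ge p_S$, $B=I$. If $w$ is a positive bounded solution of $-\Delta w=w^p$ in $\mathbb R^n$, then $u_i=w$ for all $i$ solves (1), since $f_i=w^qw^{q+1}=w^p$. Such radial $w$ exist if and only if $p\ge p_S$; this is classical (Gidas–Spruck, Comm. Pure Appl. Math. 34 (1981), for the subcritical nonexistence; the explicit Aubin–Talenti functions for $p=p_S$; Joseph–Lundgren, Arch. Rational Mech. Anal. 49 (1973), for $p>p_S$). The existence part, which is what Theorem 3 needs, also follows from (7) by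 shooting.

**Local solution.** We look for a radial $w$ with $w(0)=1$, i.e.
$$w(r)=1-\int_0^rs^{1-n}\int_0^st^{n-1}w(t)^p\,dt\,ds .$$
On functions $[0,\rho]\to[\frac12,1]$ the double integral is at most $\frac{\rho^2}{2n}$, and the right side has Lipschitz constant at most $\frac{p\rho^2}{2n}$ in the sup norm. So for small $\rho$ there is a fixed point. It satisfies $w'(r)=-r^{1-n}\int_0^rt^{n-1}w^p\,dt$, so $w'(r)/r\to-\frac1n$ and $w''(r)\to-\frac1n$ as $r\to0$. Hence $w$ is $C^2$ as a function on the ball and $-\Delta w=w^p$.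

**Continuation.** Continue $w$ for $r>0$ by the ordinary differential equation as long as $w>0$. There $w'<0$, $0<w\le1$, and $|w'|\le\frac rn$. If $w$ does not stay positive for all $r$, these bounds show that there is a first $\rho_*<\infty$ with $w(\rho_*)=0$. Then $w'(\rho_*)=-\rho_*^{1-n}\int_0^{\rho_*}t^{n-1}w^p\,dt<0$, and $w\in C^2(\overline{B_{\rho_*}})$.

**No zero occurs.** Apply (7) with $m=1$, $B=(1)$, $F(w)=\frac{w^{p+1}}{p+1}$, $r=\rho_*$. On the boundary $w=0$ and $|\nabla w|=|w_r|$, so the right side equals $\frac{\rho_*}2\int_{\partial B_{\rho_*}}w_r^2\,d\sigma>0$. The coefficient $n-\frac{(n-2)(p+1)}2$ is $\le0$ because $p\ge p_S$, so the left side is $\le0$. This is a contradiction. Hence $w$ is a positive solution on $\mathbb R^n$ with $0<w\le1$, and the proof of Theorem 3 is complete. $\square$
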